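# The generalized Borel Conjecture at an inaccessible cardinal

## 1. A chain of ultrafilters in which each term sees the earlier ones

We start with an elementary embedding and read off from it a long sequence of ultrafilters.

**Hypothesis $(H_\theta)$.** $j:V\to M$ is elementary, $M$ is a transitive class, $\mathrm{crit}(j)=\kappa$, $M^{2^\kappa}\subseteq M$, and $\theta$ is a regular cardinal with $\kappa^+\le\theta\le 2^\kappa$.

Here $M^{2^\kappa}\subseteq M$ means that every sequence of length $2^\kappa$ of elements of $M$ is itself in $M$. We recall the textbook consequences. The cardinal $\kappa$ is measurable, hence strongly inaccessible, so $|V_\kappa|=\kappa$. We have $j(x)=x$ for $x\in V_\kappa$ and $j(b)\cap V_\kappa=b$ for $b\subseteq V_\kappa$. By closure $V_{\kappa+1}\subseteq M$. In $M$ the cardinal $j(\kappa)$ is strongly inaccessible, and $\mathcal P(\kappa)\subseteq M$, so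
$$2^\kappa\le(2^\kappa)^M<j(\kappa).$$

Define $u$ on $\theta$ by recursion: $u(0)=\kappa$ and
$$u(\rho)=\{A\subseteq V_\kappa: u\restriction\rho\in j(A)\}\qquad(0<\rho<\theta).\tag{1.1}$$

For this to be sensible we need $u\restriction\rho\in j(V_\kappa)=V^M_{j(\kappa)}$. Each $u(\sigma)$ with $0<\sigma<\rho$ is a subset of $V_{\kappa+1}\subseteq M$ of size at most $2^\kappa$, hence in $M$. Since $\rho<\theta\le2^\kappa$, the sequence $u\restriction\rho$ is in $M$ too. Its rank is below $j(\kappa)$ because $\kappa,\rho<j(\kappa)$.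

So $u(\rho)$ is the ultrafilter of sets that contain objects "looking like $u\restriction\rho$". For instance, $u\restriction 1=\langle\kappa\rangle$, and $A\in u(1)$ iff $\langle\kappa\rangle\in j(A)$: this is the usual normal measure derived from $j$, moved from ordinals $\delta$ to one-term sequences $\langle\delta\rangle$. Next, $u(2)$ concentrates on two-term sequences $\langle\delta,W\rangle$ with $W$ an ultrafilter on $V_\delta$, because $u\restriction2=\langle\kappa,u(1)\rangle$ is such an object.

The ultrafilters are told apart by length. If $h$ is a function on the inaccessibles below $\kappa$ with $j(h)(\kappa)=\tau$, then the set of sequences $v\in V_\kappa$ whose length is $h(v(0))$ belongs to $u(\sigma)$ iff $\sigma=\mathrm{lh}(u\restriction\sigma)$ equals $j(h)(\kappa)=\tau$. With $h(\delta)=1,\ \delta,\ \delta^+$ this isolates $\tau=1,\ \kappa,\ \kappa^+$ (the last because $\mathcal P(\kappa)\subseteq M$ gives $(\kappa^+)^M=\kappa^+$). In fact every $\tau\in(0,\theta)$ is $j(h_\tau)(\kappa)$ for some $h_\tau$. For inaccessible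 $\delta<\kappa$ fix a bijection $e_\delta:2^\delta\to\mathcal P(\delta)$ from the cardinal $2^\delta$, and let $e^*_\kappa=j(\langle e_\delta\rangle)_\kappa$, a bijection from $(2^\kappa)^M$ onto $\mathcal P(\kappa)$. As $\tau<\theta\le(2^\kappa)^M$, we may put $y=e^*_\kappa(\tau)\subseteq\kappa$ and $h_\tau(\delta)=e_\delta^{-1}(y\cap\delta)$. Then
$$j(h_\tau)(\kappa)=(e^*_\kappa)^{-1}(j(y)\cap\kappa)=(e^*_\kappa)^{-1}(y)=\tau.\tag{1.2}$$

What is $u$ for? We shall build from it a forcing $R_u$ (Radin forcing) whose generic filter yields a set of objects $v\in V_\kappa$, linearly ordered by $\kappa(v)=v(0)$, with the ordinals $\kappa(v)$ cofinal in $\kappa$. For each $\tau\in(0,\theta)$ the members that look like $u\restriction\tau$ are still cofinal, and $f_\tau(i)$ will be $\kappa(v)$ for the first such $v$ with $\kappa(v)>i$. If $\theta\ge\kappa^{++}$, then for every set $X$ of size $\kappa^+$ in the extension one of these functions $f_\tau$ shows that $X$ is not strong measure zero.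

## 2. Strong measure zero sets in $2^\kappa$, and the theorems

In this section $\kappa$ is any uncountable cardinal with $\kappa^{<\kappa}=\kappa$; in particular $\kappa$ is regular. The space $2^\kappa$ has as basic open sets $[\eta]=\{x\in2^\kappa:\eta\subseteq x\}$, $\eta\in2^{<\kappa}$.

**Definition (Halko 1996).** A set $X\subseteq2^\kappa$ is *strong measure zero* iff for all $f\in\kappa^\kappa$ there is $\langle\eta_i:i<\kappa\rangle$ with $\eta_i\in2^{f(i)}$ for all $i$ and $X\subseteq\bigcup_{i<\kappa}[\eta_i]$.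

**Definition.** $BC(\kappa)$, the generalized Borel Conjecture at $\kappa$, says: every strong measure zero subset of $2^\kappa$ has size at most $\kappa$.

Some simple cases. If $X=\{x_i:i<\kappa\}$, put $\eta_i=x_i\restriction f(i)$: sets of size at most $\kappa$ are always strong measure zero. If $X_\zeta$ ($\zeta<\kappa$) are strong measure zero, so is their union: split $\kappa$ into $\kappa$ pieces of size $\kappa$ and use the $\zeta$-th piece of indices to cover $X_\zeta$. This splitting trick returns in Section 11. The whole space is not strong measure zero: let $f(i)=i+1$; given $\eta_i\in2^{i+1}$, the point $x(i)=1-\eta_i(i)$ is in no $[\eta_i]$. So the question is about sets of intermediate size, and the critical size is $\kappa^+$.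

The question: is it consistent with ZFC, possibly relative to large cardinals, that $BC(\kappa)$ holds for some uncountable $\kappa=\kappa^{<\kappa}$? By Halko and Shelah (2001), if $\kappa$ is a successor cardinal with $\kappa^{<\kappa}=\kappa$, then ZFC proves $\neg BC(\kappa)$. So such a $\kappa$ must be a regular limit cardinal, i.e. weakly inaccessible, and hence inaccessible in $L$. Some large cardinal is therefore necessary.

For $g,h\in\kappa^\kappa$ write $g\le^*h$ if $g(i)\le h(i)$ for all $i$ from some point on. Then $\mathfrak b(\kappa)$ is the least size of a family with no $\le^*$-upper bound, and $\mathfrak d(\kappa)$ is the least size of a family such that every $g$ is $\le^*$ some member.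

**Definition.** $X\subseteq2^\kappa$ is *small* if for every $f\in\kappa^\kappa$ with all $f(i)\ge\omega$ there are $S_i\subseteq2^{f(i)}$, $|S_i|\le|f(i)|$, with $X\subseteq\bigcup_{i<\kappa}\bigcup_{\eta\in S_i}[\eta]$.

Every strong measure zero set is small (take $S_i=\{\eta_i\}$), and subsets of small sets are small.

**Theorem A.** Assume $(H_\theta)$ with $\theta\ge\kappa^{++}$. There is a $\kappa^+$-c.c. forcing $R_u$ which forces: $\kappa$ is strongly inaccessible (so $\kappa^{<\kappa}=\kappa$) and $BC(\kappa)$.

**Corollary.** If ZFC + "there is a supercompact cardinal" is consistent, then so is ZFC + "there is a strongly inaccessible $\kappa$ with $BC(\kappa)$".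

**Theorem B.** Assume $(H_\theta)$ and let $V[G]$ be the extension by $R_u$. In $V[G]$: $\kappa$ is strongly inaccessible, $2^\kappa=(2^\kappa)^V$, $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$, and $BC(\kappa)$ holds iff $\theta\ge\kappa^{++}$. Moreover, if $\theta\ge\kappa^{++}$, then every small $X\subseteq2^\kappa$ has size $\le\kappa$.

**Theorem C (ZFC).** If $\kappa$ is strongly inaccessible and $BC(\kappa)$ holds, then $\mathfrak b(\kappa)\ge\kappa^{++}$; in particular $2^\kappa\ge\kappa^{++}$.

## 3. If $\mathfrak b(\kappa)=\kappa^+$, there is a strong measure zero set of size $\kappa^+$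

Theorem C comes first: it needs no forcing, and it tells us what any model of $BC(\kappa)$ must look like.

**Proof of Theorem C.** Let $\kappa$ be strongly inaccessible. Always $\mathfrak b(\kappa)\ge\kappa^+$: functions $g_i$ ($i<\kappa$) are all $\le^*$ the function $l\mapsto\sup_{i\le l}g_i(l)$, which is in $\kappa^\kappa$ by regularity. Suppose $\mathfrak b(\kappa)=\kappa^+$. We construct a strong measure zero set of size $\kappa^+$.

**Step 1: points that code fast growth.** Take an unbounded family $\{h_\alpha:\alpha<\kappa^+\}$ and choose recursively $g_\alpha\ge h_\alpha$ with $g_\beta\le^*g_\alpha$ for $\beta<\alpha$. This is possible since $\kappa$ functions are always bounded. So $\langle g_\alpha:\alpha<\kappa^+\rangle$ is $\le^*$-increasing and unbounded. Let $x_\alpha\in2^\kappa$ be the characteristic function of the club $\{\delta<\kappa:g_\alpha[\delta]\subseteq\delta\}$. For $x\in2^\kappa$ that takes the value $1$ unboundedly often let $\mathrm{next}_x(l)=\min\{m\ge l:x(m)=1\}$. If $m=\mathrm{next}_{x_\alpha}(l+1)$, then $l<m$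 and $g_\alpha[m]\subseteq m$, so $g_\alpha(l)<\mathrm{next}_{x_\alpha}(l+1)$ for all $l$. Hence for every $H\in\kappa^\kappa$:
$$|\{\alpha<\kappa^+:\forall l\ \ \mathrm{next}_{x_\alpha}(l)\le H(l)\}|\le\kappa.\tag{3.1}$$
Otherwise $\kappa^+$ many $g_\alpha$ lie below $l\mapsto H(l+1)$. Since the sequence is $\le^*$-increasing, all $g_\alpha$ are $\le^*$ this function, a contradiction.

Let $X=\{x_\alpha:\alpha<\kappa^+\}$. By (3.1) with $H=\mathrm{next}_x$, each $x$ equals $x_\alpha$ for at most $\kappa$ many $\alpha$. So $|X|=\kappa^+$.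

**Step 2: covering $X$.** Let $f\in\kappa^\kappa$ and split $\kappa=I_0\sqcup I_1$ with both pieces of size $\kappa$. There are $2^{<\kappa}=\kappa$ eventually zero sequences in $2^\kappa$; enumerate them as $\{q_i:i\in I_0\}$, put $\eta_i=q_i\restriction f(i)$ and $U=\bigcup_{i\in I_0}[\eta_i]$. For $l<\kappa$ and $s\in2^l$ the point $s^\frown\vec0$ lies in the open set $U$, so there is $H_s\in(l,\kappa)$ with $[(s^\frown\vec0)\restriction H_s]\subseteq U$. Put $H(l)=\sup_{s\in2^l}H_s$, which is less than $\kappa$ because $2^{|l|}<\kappa$ and $\kappa$ is regular.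

Suppose $x_\alpha\notin U$. For each $l$, with $s=x_\alpha\restriction l$, the point $x_\alpha$ cannot be constantly $0$ on $[l,H_s)$, so $\mathrm{next}_{x_\alpha}(l)<H_s\le H(l)$. By (3.1) at most $\kappa$ many $\alpha$ are like this, so $|X\setminus U|\le\kappa$. Cover $X\setminus U$ by sets $[\eta_i]$, $\eta_i\in2^{f(i)}$, $i\in I_1$, as in Section 2. So $X$ is strong measure zero and $BC(\kappa)$ fails. Finally $2^\kappa\ge\mathfrak b(\kappa)$. $\square$

## 4. Counting $\kappa^+$ branches at level $\kappa$ of the ultrapower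

Suppose $(H_\theta)$ and let $x_\alpha\in2^\kappa$ ($\alpha<\kappa^+$) be distinct. We want an $f$ at which $X=\{x_\alpha:\alpha<\kappa^+\}$ cannot be covered. The natural attempt is to count inside $M$. Let $\eta_i\in2^{f(i)}$ be given. The points $j(x_\alpha)\in2^{j(\kappa)}$ satisfy $j(x_\alpha)\restriction\kappa=x_\alpha$, so they pass through $\kappa^+$ different nodes at level $\kappa$. There are only $\kappa$ sequences $j(\vec\eta)_i$ with $i<\kappa$. So there is $\alpha$ such that

> for all $i<\kappa$: if $j(f)(i)=\kappa$, then $j(\vec\eta)_i\not\subseteq j(x_\alpha)$.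

By elementarity, for many $\delta<\kappa$: whenever $i<\delta$ and $f(i)=\delta$, then $\eta_i\not\subseteq x_\alpha$. If these $\delta$ account for all large $i$, then $x_\alpha$ is captured by only a bounded set of indices, and this is fatal for a covering that captures each point at unboundedly many indices.

The argument stops at one exact place. For $i<\kappa$ we have $j(f)(i)=j(f(i))=f(i)<\kappa$, so the hypothesis $j(f)(i)=\kappa$ never holds and the displayed statement is empty. No better choice of $f$ in $V$ helps in general: if $2^\kappa=\kappa^+$, then $\mathfrak b(\kappa)=\kappa^+$ and $BC(\kappa)$ fails by Theorem C.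

So $f$ should be generic, with a name $\dot f$ for which some condition on the $M$-side can force $j(\dot f)(i)=\kappa$ for an $i<\kappa$. The function $f_\tau$ of Section 1 does this: $u\restriction\tau$ is one of the objects of $V^M_{j(\kappa)}$ that may be put into a generic sequence for $R_{j(u)}$, it looks like $u\restriction\tau$, and its critical point is $\kappa$. The price is that the points are now names $\dot x_\alpha$, and "$j(\dot x_\alpha)\restriction\kappa$" is only a name. Two things have to be repaired.

1. Below a condition that mentions $u\restriction\tau$, the restrictions to $\kappa$ should be computed by a small forcing, namely $P=R_{u\restriction\tau}$, which has only $\kappa$ many pairwise incompatible conditions. The Prikry property gives this (Sections 7 and 8).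
2. The resulting $P$-names should still name different points for different $\alpha$. That $\dot x_\alpha\ne\dot x_\beta$ is expressed by a dense subset of $R_u$, and $R_u$ is not $P$. A dense subset of $R_u$ turns out to be already dense, in a suitable sense, for $R_{u\restriction\tau}$ once $\tau$ is beyond some bound below $\theta$ (Section 9). There are $\kappa^+$ pairs $(\alpha,\beta)$, so we need $\kappa^+$ ordinals below $\theta$ to have supremum below $\theta$. This is where $\theta\ge\kappa^{++}$ enters.

A further step (Section 10) pulls the conclusion back from $M$ to $V[G]$.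

## 5. Measure sequences

We now axiomatize what $u$ satisfies, so that the same notion applies to the small objects $v\in V_\kappa$.

**Definition.** By recursion on $\kappa(w)$, call $w$ a *measure sequence* if it is a function on an ordinal $\mathrm{lh}(w)\ge1$, $\kappa(w):=w(0)$ is strongly inaccessible, and for $0<\rho<\mathrm{lh}(w)$, $w(\rho)$ is a $\kappa(w)$-complete ultrafilter on $V_{\kappa(w)}$ satisfying (M1)–(M4) below. $MS$ is the class of measure sequences, and
$$F(w)=\bigcap_{0<\rho<\mathrm{lh}(w)}w(\rho),\qquad F(w)=\mathcal P(V_{\kappa(w)})\text{ if }\mathrm{lh}(w)=1.$$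
In (M1)–(M4), $v$ ranges over $MS\cap V_{\kappa(w)}$; such $v$ have $\kappa(v)<\kappa(w)$, so the recursion makes sense.

* (M1) $\{v:x\in V_{\kappa(v)}\}\in w(\rho)$ for all $x\in V_{\kappa(w)}$.
* (M2) If $B_x\in w(\rho)$ for $x\in V_{\kappa(w)}$, then $\triangle_xB_x:=\{v:\forall x\in V_{\kappa(v)}\ v\in B_x\}\in w(\rho)$.
* (M3) For $b\subseteq V_{\kappa(w)}$: $b\in F(w\restriction\rho)$ iff $\{v:b\cap V_{\kappa(v)}\in F(v)\}\in w(\rho)$.
* (M4) If $0<\sigma<\rho$ and $X\in w(\sigma)$, then $\{v:\exists\sigma'\in(0,\mathrm{lh}(v))\ X\cap V_{\kappa(v)}\in v(\sigma')\}\in w(\rho)$.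

In (M2) we may index by a subset of $V_{\kappa(w)}$, with $B_x=V_{\kappa(w)}$ for the missing $x$.

**Example.** A measure sequence of length $1$ is $\langle\delta\rangle$ with $\delta$ strongly inaccessible. Let $w=\langle\delta,W\rangle$ have length $2$. Since $F(w\restriction1)=\mathcal P(V_\delta)$ contains $\emptyset$, (M3) with $b=\emptyset$ says that almost all $v$ have $\emptyset\in F(v)$, i.e. $\mathrm{lh}(v)=1$ (for $\mathrm{lh}(v)\ge2$ the filter $F(v)$ is proper). So $W$ lives on sequences $\langle\delta'\rangle$. Identifying $\langle\delta'\rangle$ with $\delta'$, (M1) and (M2) say that $W$ becomes a normal measure on $\delta$ that concentrates on strongly inaccessible cardinals.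

Immediate consequences: $F(w)$ is a $\kappa(w)$-complete filter (improper if $\mathrm{lh}(w)=1$), closed under diagonal intersections, and it contains the sets in (M1). The conditions on $w(\rho)$ mention only $w\restriction\rho$ and $w(\rho)$. So restrictions $w\restriction\rho$ ($\rho\ge1$) of measure sequences are measure sequences, and $F(w)\subseteq F(w\restriction\rho)$.

**Lemma 5.1.** Assume $(H_\theta)$. Each $u\restriction\rho$ $(1\le\rho\le\theta)$ is a measure sequence.

*Proof.* We induct on $\rho$. The case $\rho=1$ is clear, and limits are trivial since the conditions are local. Suppose $u\restriction\rho\in MS$ with $\rho<\theta$; we must check the conditions for $u(\rho)$.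

First, $M\models u\restriction\rho\in MS$. Indeed $MS\cap V_\kappa$ is computed inside $V_\kappa=V_\kappa^M$, so it is the same in $M$ and $V$. For $w\in M$ with $\kappa(w)=\kappa$, the statement "$w\in MS$" refers only to $w$, $V_\kappa$, subsets of $V_\kappa$, and families of at most $\kappa$ many subsets of $V_\kappa$. Such families are coded by subsets of $V_\kappa$, and all these objects are the same in $M$ and $V$. Also $F(u\restriction\rho)$ is the same in both.

Since $\mathrm{crit}(j)=\kappa$, $u(\rho)$ is a $\kappa$-complete ultrafilter on $V_\kappa$. For each condition we apply $j$ to the set in question and ask whether $u\restriction\rho$ belongs to the image.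

* (M1): $M\models u\restriction\rho\in MS\cap V_{j(\kappa)}$, and $j(x)=x\in V_\kappa=V_{\kappa(u\restriction\rho)}$.
* (M2): for $x\in V_\kappa$, $j(\vec B)_x=j(\vec B)_{j(x)}=j(B_x)\ni u\restriction\rho$.
* (M3): the right-hand side says $j(b)\cap V_\kappa\in F(u\restriction\rho)$, and $j(b)\cap V_\kappa=b$.
* (M4): $j(X)\cap V_\kappa=X\in u(\sigma)=(u\restriction\rho)(\sigma)$, so $\sigma'=\sigma$ works. $\square$

For $0<\tau<\theta$ put, with $h_\tau$ from (1.2),
$$A_\tau=\{v\in MS\cap V_\kappa:\mathrm{lh}(v)=h_\tau(\kappa(v))\}.$$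
Since $A_\tau\in u(\sigma)$ iff $\sigma=\mathrm{lh}(u\restriction\sigma)=j(h_\tau)(\kappa)=\tau$,
$$A_\tau\in u(\tau),\qquad A_\tau\notin u(\sigma)\ \text{ for }\sigma\ne\tau,\ 0<\sigma<\theta.\tag{5.1}$$

## 6. The forcing $R_w$

**Definition.** For $w\in MS$, $R_w$ consists of finite sequences $\langle(w_1,a_1),\dots,(w_n,a_n),(w,a)\rangle$ with $w_i\in MS$, $w_i\in V_{\kappa(w_{i+1})}$ (where $w_{n+1}=w$), $a_i\in F(w_i)$, $a\in F(w)$. We write such a condition as $(s,a)$, where $s=\langle(w_i,a_i):1\le i\le n\rangle$ is its *lower part*. Put $q\le p$ iff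

* every $w_i$ of $p$ (including $w$) occurs in $q$ with a smaller or equal set, and $w$ is the last entry of $q$;
* each new block $(v,d)$ of $q$, with next entry $(w_i,a_i)$ of $p$ above it, satisfies $v\in a_i$ and $d\subseteq a_i$.

**Example.** Let $w=\langle\delta,W\rangle$ have length $2$, and work below $(\emptyset,A)$ with $A$ a set of sequences of length $1$. Every block below is some $(\langle\delta'\rangle,d)$, and $d$ may be shrunk to $\emptyset$ because $F(\langle\delta'\rangle)=\mathcal P(V_{\delta'})$. After that nothing can be inserted below $\langle\delta'\rangle$ and above the preceding block. So densely many conditions are a finite increasing sequence of inaccessibles together with a measure-one set that supplies later points: this is Prikry forcing.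

*Transitivity.* Let $r\le q\le p$, and let $(x,e)$ be a block of $r$ that is new with respect to $p$, with next $p$-entry $(w_i,a_i)$ above it. If $x$ occurs in $q$, with set $d$, then $x\in a_i$ and $e\subseteq d\subseteq a_i$. If not, let $(y,d)$ be the next $q$-entry above $x$, so $x\in d$ and $e\subseteq d$. If $y$ occurs in $p$, then $y=w_i$ and $d\subseteq a_i$. If $y$ does not occur in $p$, the next $p$-entry above $y$ is again $(w_i,a_i)$, so $d\subseteq a_i$. In both cases $x\in a_i$ and $e\subseteq a_i$.

**Lower parts as conditions.** A nonempty lower part with last sequence $v$ ("top $v$") is literally a condition of $R_v$. For lower parts write $s'\le s$ if $s=s'=\emptyset$, or $s,s'$ have the same top $v$ and $s'\le s$ in $R_v$. Then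
$$(t,B)\le(s,A)\iff B\subseteq A\ \text{ and }\ t=s'{}^\frown(v_1,d_1)^\frown\cdots^\frown(v_m,d_m),\ s'\le s,\ v_k\in A,\ d_k\subseteq A\ (\text{all }k).\tag{6.1}$$
Indeed, if $s$ has top $v$, let $s'$ be the part of $t$ up to $v$. A new block in $s'$ has its next $(s,A)$-entry in $s$. The blocks above $v$ (all blocks, if $s=\emptyset$) are new, and their next entry is the last one, which carries $A$.

Let $\kappa(s)$ be $\kappa$ of the top of $s$, and $\kappa(\emptyset)=0$. For $c\in F(v)$, $s^\frown(v,c)$ is a lower part iff $s\in V_{\kappa(v)}$: the sets $a_i\subseteq V_{\kappa(w_i)}$ have rank at most $\kappa(w_i)$, so only the sequences matter. For $\kappa(w)=\kappa$ the set $L\subseteq V_\kappa$ of lower parts of conditions of $R_w$ does not depend on $w$, and $|L|=\kappa$.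

Three facts follow.

(6.2) $(s,A)$ and $(s,B)$ are compatible via $(s,A\cap B)$. So pairwise incompatible conditions have different lower parts, and $R_w$ is $\kappa(w)^+$-c.c.

(6.3) Let $u$ be a measure sequence and $1\le\tau<\mathrm{lh}(u)$. Since $F(u)\subseteq F(u\restriction\tau)$, we regard $(s,A)\in R_u$ also as a condition of $R_{u\restriction\tau}$, changing only the top sequence. If $A,A'\in F(u)$ and $(s,A),(s',A')$ have a common extension $(t,B)$ in $R_{u\restriction\tau}$, then by (6.1) $(t,A\cap A')$ extends both in $R_u$.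

(6.4) For $G\subseteq R_u$ generic let $\mathcal W_G$ be the set of $v\in V_{\kappa(u)}$ that occur in conditions in $G$. Taking common extensions in $G$: if $v\ne v'$ are in $\mathcal W_G$, then $v\in V_{\kappa(v')}$ or $v'\in V_{\kappa(v)}$, so $\kappa(v)\ne\kappa(v')$. If $(s,A)\in G$, $v\in\mathcal W_G$ and $\kappa(v)>\kappa(s)$, then $v\in A$ by (6.1).

## 7. Finitely many measure-one steps into a dense set, and the Prikry property

In this section $u$ is any measure sequence with $\mathrm{lh}(u)\ge2$, and $\kappa=\kappa(u)$. The basic tool for adding a block is the following.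

(7.1) *If $0<\sigma<\mathrm{lh}(u)$, $B\in F(u\restriction(\sigma+1))$ (for instance $B\in F(u)$) and $x\in V_\kappa$, then $u(\sigma)$-almost all $v$ satisfy $v\in MS\cap B$, $x\in V_{\kappa(v)}$ and $B\cap V_{\kappa(v)}\in F(v)$.*

Indeed $B\in u(\sigma)$; use (M1) for $x$; and $B\in F(u\restriction\sigma)$, so (M3) applies.

We measure how far a lower part is from an open dense set $D\subseteq R_u$. Put $\Gamma_0=\{s\in L:\exists A\ (s,A)\in D\}$,
$$\Gamma_{n+1}=\Gamma_n\cup\{s\in L:\exists\sigma\in(0,\mathrm{lh}(u))\ \ \{v:\exists c\in F(v)\ s^\frown(v,c)\in\Gamma_n\}\in u(\sigma)\},\qquad\Gamma=\bigcup_n\Gamma_n.$$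
So $s\in\Gamma_n$ means that at most $n$ added blocks, each chosen from a set of measure one for some $u(\sigma)$, lead into $D$.

**Lemma 7.1.** (i) If $s\in\Gamma_n$ and $s'\le s$, then $s'\in\Gamma_n$. (ii) For all $s\in L$ there is $s'\le s$ with $s'\in\Gamma$.

*Proof.* (i) We induct on $n$. If $(s,A)\in D$, then $(s',A)\le(s,A)$ is in $D$. For the step, let $\sigma$ witness $s\in\Gamma_{n+1}\setminus\Gamma_n$. For $u(\sigma)$-almost all $v$ we have $s'\in V_{\kappa(v)}$ and some $c$ with $s^\frown(v,c)\in\Gamma_n$. Since $s'{}^\frown(v,c)\le s^\frown(v,c)$, the induction hypothesis gives $s'{}^\frown(v,c)\in\Gamma_n$.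

(ii) The idea is that a point outside $\Gamma$ stays outside $\Gamma$ along almost every extension. Let $t\in L\setminus\Gamma$. Then $\{v:\exists c\in F(v)\ t^\frown(v,c)\in\Gamma\}\notin u(\sigma)$ for every $\sigma$: otherwise, by countable completeness, the same would hold with some $\Gamma_n$ in place of $\Gamma$, and $t\in\Gamma_{n+1}$. Hence
$$N_t=\{v\in MS\cap V_\kappa:t\in V_{\kappa(v)},\ \forall c\in F(v)\ \ t^\frown(v,c)\notin\Gamma\}\in F(u).$$
Let $B=\triangle_{t\in L\setminus\Gamma}N_t\in F(u)$. Suppose no $s'\le s$ is in $\Gamma$. Take $(t,A)\le(s,B)$ in $D$ and write $t=s'{}^\frown(v_1,d_1)^\frown\cdots^\frown(v_m,d_m)$ as in (6.1). Put $t_k=s'{}^\frown(v_1,d_1)^\frown\cdots^\frown(v_k,d_k)$. Then $t_0=s'\notin\Gamma$. If $t_k\notin\Gamma$, then $v_{k+1}\in B$ and $t_k\in V_{\kappa(v_{k+1})}$ give $v_{k+1}\in N_{t_k}$, so $t_{k+1}\notin\Gamma$. Hence $t=t_m\notin\Gamma$. But $(t,A)\in D$ says $t\in\Gamma_0$, a contradiction. $\square$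

**Lemma 7.2 (Prikry property).** For every sentence $\varphi$ of the forcing language and $s\in L$ there are $s'\le s$ and $A\in F(u)$ such that $(s',A)$ decides $\varphi$.

*Proof.* Let $D$ be the open dense set of conditions that decide $\varphi$. By 7.1(ii) it suffices to show $\Gamma_1=\Gamma_0$, for then $\Gamma=\Gamma_0$. So suppose $s\in\Gamma_1\setminus\Gamma_0$ is witnessed by $\sigma$. We shall find $A$ with $(s,A)\in D$, a contradiction.

**Step 1: uniformize the added block.** For $u(\sigma)$-almost all $v$ some $(s^\frown(v,c_v),A_v)$ decides $\varphi$. Since $u(\sigma)$ is an ultrafilter, the decision is constant on a set in $u(\sigma)$; replacing $\varphi$ by $\neg\varphi$ if necessary (this does not change $D$), we get $X\in u(\sigma)$, consisting of $v\in MS\cap V_\kappa$ with $s\in V_{\kappa(v)}$, and $c_v\in F(v)$, $A_v\in F(u)$ for $v\in X$ with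
$$(s^\frown(v,c_v),A_v)\Vdash\varphi.$$
Let $b^*=\{x\in V_\kappa:\{v\in X:x\in c_v\}\in u(\sigma)\}$. For each $x$ the set $B_x=\{v\in X:x\in c_v\Leftrightarrow x\in b^*\}$ is in $u(\sigma)$, and (M2) gives
$$X'=\{v\in X:c_v=b^*\cap V_{\kappa(v)}\}\in u(\sigma).$$
Thus $b^*\cap V_{\kappa(v)}\in F(v)$ for $u(\sigma)$-almost all $v$, and $b^*\in F(u\restriction\sigma)$ by (M3).

**Step 2: define $A$.** The measures $u(\rho)$ with $\rho<\sigma$, $\rho=\sigma$, $\rho>\sigma$ need different sets. With $v$ ranging over $MS\cap V_\kappa$, put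
$$A^<=\{v\in b^*:b^*\cap V_{\kappa(v)}\in F(v)\},\qquad A^>=\{v:\exists\rho'\in(0,\mathrm{lh}(v))\ X'\cap V_{\kappa(v)}\in v(\rho')\},$$
$$A^\triangle=\{v:\forall v'\in X\cap V_{\kappa(v)}\ v\in A_{v'}\},\qquad A=(A^<\cup X'\cup A^>)\cap A^\triangle\cap\{v:s\in V_{\kappa(v)}\}.$$
For $0<\rho<\sigma$ we have $b^*\in F(u\restriction\sigma)\subseteq u(\rho)\cap F(u\restriction\rho)$, so $A^<\in u(\rho)$ by (M3). Next, $X'\in u(\sigma)$. For $\rho>\sigma$, $A^>\in u(\rho)$ by (M4). By (M2) $A^\triangle\in F(u)$, and the last set is in $F(u)$ by (M1). So $A\in F(u)$.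

**Step 3: $(s,A)\Vdash\varphi$.** Let $(t,B)\le(s,A)$, $t=s'{}^\frown(v_1,d_1)^\frown\cdots^\frown(v_m,d_m)$. We find $r\le(t,B)$ that is below some $(s^\frown(w,c_w),A_w)$ with $w\in X'$; this $r$ forces $\varphi$. The job is to find or insert a suitable $w$, with the blocks below $w$ inside $c_w$ and the blocks above $w$ inside $A_w$.

For given $w\in X$ put $d_i^-=\{v\in d_i:w\in V_{\kappa(v)}\}$ (recall $d_i\subseteq A\subseteq MS$). If $w\in V_{\kappa(v_i)}$, then $d_i^-\in F(v_i)$ by (M1), $d_i^-\subseteq A_w$ because $d_i\subseteq A^\triangle$, and $v_i\in A_w$ because $v_i\in A^\triangle$. If $v_i\in A^<$, then $b^*\cap V_{\kappa(v_i)}\in F(v_i)$, so $d_i\cap b^*\in F(v_i)$.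

* *Case 0: all $v_i\in A^<$.* By (7.1) for $u$ and $\sigma$ choose $w\in X'\cap B$ with $t\in V_{\kappa(w)}$ and $B\cap V_{\kappa(w)}\in F(w)$. Let $r=(s'{}^\frown\langle(v_i,d_i\cap b^*)\rangle_{i\le m}{}^\frown(w,c_w\cap B),\ B\cap A_w)$.

Otherwise let $k$ be least with $v_k\notin A^<$; then $v_k\in X'\cup A^>$.

* *Case 1: $v_k\in X'$.* With $w=v_k$ let $r=(s'{}^\frown\langle(v_i,d_i\cap b^*)\rangle_{i<k}{}^\frown(w,d_k\cap c_w)^\frown\langle(v_i,d_i^-)\rangle_{i>k},\ B\cap A_w)$.
* *Case 2: $v_k\in A^>$, say $X'\cap V_{\kappa(v_k)}\in v_k(\rho')$.* By (7.1) applied to $v_k$, $\rho'$ and $d_k\in F(v_k)$ choose $w\in X'\cap d_k$ with $s'{}^\frown\langle(v_i,d_i)\rangle_{i<k}\in V_{\kappa(w)}$ and $d_k\cap V_{\kappa(w)}\in F(w)$. Let $r=(s'{}^\frown\langle(v_i,d_i\cap b^*)\rangle_{i<k}{}^\frown(w,c_w\cap d_k)^\frown\langle(v_i,d_i^-)\rangle_{i\ge k},\ B\cap A_w)$.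

In all cases $r$ is a condition. For $r\le(t,B)$: old blocks keep their sequences with smaller sets. In Case 0 the new block satisfies $w\in B$, $c_w\cap B\subseteq B$, and in Case 2 it satisfies $w\in d_k$, $c_w\cap d_k\subseteq d_k$. For $r\le(s^\frown(w,c_w),A_w)$: we have $s'\le s$. The $v_i$ that precede $w$ lie in $A^<\cap V_{\kappa(w)}\subseteq b^*\cap V_{\kappa(w)}=c_w$, and their sets are subsets of $b^*\cap V_{\kappa(w)}=c_w$. The set at $w$ is a subset of $c_w$. The $v_i$ that follow $w$ lie in $A_w$, and their sets $d_i^-$ and the last set are subsets of $A_w$. So $r\Vdash\varphi$.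

Every extension of $(s,A)$ has an extension forcing $\varphi$. So $(s,A)\Vdash\varphi$ and $s\in\Gamma_0$, a contradiction. $\square$

## 8. Names restricted to $\kappa(v)$ become $R_v$-names

We keep $u$ with $\mathrm{lh}(u)\ge2$ and $\kappa=\kappa(u)$. This is repair 1 of Section 4.

**Lemma 8.1.** Let $v\in MS\cap V_\kappa$ and let $\langle\dot y_\zeta:\zeta<\mu\rangle$, $\mu<\kappa$, be $R_u$-names for subsets of $\kappa$. There is $A\in F(u)$ such that for all $\zeta<\mu$, $\xi<\kappa(v)$ the set $\{q\in R_v:(q,A)\text{ decides }\xi\in\dot y_\zeta\}$ is dense in $R_v$; every smaller $A'\in F(u)$ has the same property. Let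
$$\dot y_\zeta^{v,A}=\{(\check\xi,q):q\in R_v,\ \xi<\kappa(v),\ (q,A)\Vdash\xi\in\dot y_\zeta\},$$
an $R_v$-name. If $G$ is $R_u$-generic and $(q_0,A)\in G$ for some $q_0\in R_v$, then $g=\{q\in R_v:(q,A)\in G\}$ is $R_v$-generic and $\dot y_\zeta^G\cap\kappa(v)=(\dot y_\zeta^{v,A})^g$.

*Proof.* Recall that an element $q$ of $R_v$ is a lower part with top $v$, so $(q,A)\in R_u$ makes sense.

**Finding $A$.** We have $|R_v|\le2^{\kappa(v)}<\kappa$. For each triple $(q,\xi,\zeta)$ choose, if possible, $A_{q,\xi,\zeta}\in F(u)$ with $(q,A_{q,\xi,\zeta})$ deciding $\xi\in\dot y_\zeta$. Let $A$ be the intersection of these fewer than $\kappa$ sets. Given $q$, Lemma 7.2 provides $q'\le q$ in $R_v$ for which the choice was possible, and then $(q',A)$ decides too. The same holds for any smaller $A'$.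

**$g$ is generic.** By (6.1) an element of $G$ below $(q,A)$, $q\in R_v$, has the form $(q'{}^\frown t_1,B)$ with $q'\in R_v$, $q'\le q$, $B\subseteq A$, and the blocks $(v_k,d_k)$ of $t_1$ satisfy $v_k\in A$, $d_k\subseteq A$. So it extends $(q',A)$, and $q'\in g$. Given $q,\bar q\in g$, a common extension of $(q,A),(\bar q,A)$ in $G$ gives in this way an element of $g$ below both: $g$ is directed. It is upward closed, since $q\le\bar q$ implies $(q,A)\le(\bar q,A)$. For dense $E\subseteq R_v$, the conditions $(q^\frown t_1,B)\le(q_0,A)$ with $q\in E$ are dense below $(q_0,A)$: in $(q'{}^\frown t_1,B)$ replace $q'$ by an extension in $E$. So $G$ contains one of them, and its $q$ lies in $g\cap E$.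

**The values agree.** For each $\xi<\kappa(v)$, $g$ contains some $q$ for which $(q,A)$ decides $\xi\in\dot y_\zeta$, and $(q,A)\in G$. If $\xi\in\dot y_\zeta^G$, the decision is positive and $(\check\xi,q)$ puts $\xi$ into $(\dot y_\zeta^{v,A})^g$. Conversely, if $(\check\xi,q)$ is in the name with $q\in g$, then $(q,A)\in G$ forces $\xi\in\dot y_\zeta$. $\square$

## 9. Dense sets reflect to $R_{u\restriction\tau}$

From now on assume $(H_\theta)$ and let $u$ be as in Section 1, so $\mathrm{lh}(u)=\theta$. This section is repair 2 of Section 4.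

**Lemma 9.1 (Reflection).** Let $D\subseteq R_u$ be open dense. There is $\tau_D<\theta$ such that for all $\tau\in[\tau_D,\theta)$, $\tau>0$: for every $q\in R_{u\restriction\tau}$ there are $q'\le q$ in $R_{u\restriction\tau}$ and $(t,A)\in D$ with $q'\le(t,A)$ in $R_{u\restriction\tau}$.

*Proof.* Here $(t,A)\in R_u$ is regarded as a condition of $R_{u\restriction\tau}$, see (6.3). Define $\Gamma_n,\Gamma$ from $D$ and $R_u$. The point is that each $s\in\Gamma$ needs only the measures $u(\sigma)$ named by its witnesses, and there are only $\kappa$ witnesses in total. For $t\in\Gamma\setminus\Gamma_0$ let $n$ be least with $t\in\Gamma_{n+1}$ and let $\sigma(t)$ be a witness. Put $\tau_D=\sup_t(\sigma(t)+1)$. As $|L|=\kappa<\theta$ and $\theta$ is regular, $\tau_D<\theta$.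

Let $\tau$ be as stated, $q=(s,B)$, $B\in F(u\restriction\tau)$. By 7.1(ii) take $t_0\le s$ in $\Gamma$. Suppose $t_k\in\Gamma_{n+1}\setminus\Gamma_n$ and let $\sigma=\sigma(t_k)$. Then $\sigma<\tau$, so $B\in F(u\restriction\tau)\subseteq F(u\restriction(\sigma+1))$. By (7.1) and the choice of $\sigma$ we can pick $v\in B$ with $t_k\in V_{\kappa(v)}$, $B\cap V_{\kappa(v)}\in F(v)$, and $c\in F(v)$ with $t_k{}^\frown(v,c)\in\Gamma_n$. Let $t_{k+1}=t_k{}^\frown(v,c\cap B)$. It is in $\Gamma_n$ by 7.1(i). After finitely many steps we reach $t\in\Gamma_0$, say $(t,A)\in D$. Put $q'=(t,A\cap B)$. Since $A\in F(u)\subseteq F(u\restriction\tau)$, $q'\in R_{u\restriction\tau}$. By (6.1) $q'\le q$, because all added sequences are in $B$ and their sets are subsets of $B$; and $q'\le(t,A)$. $\square$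

## 10. The functions $f_\tau$, and cardinal arithmetic in $V[G]$

For $0<\tau<\theta$ the set $\{\kappa(v):v\in\mathcal W_G\cap A_\tau\}$ is unbounded in $\kappa$. Indeed, given $(s,A)$ and $i<\kappa$, by (7.1) with $\sigma=\tau$ and by (5.1) choose $v\in A\cap A_\tau$ with $s,i\in V_{\kappa(v)}$ and $A\cap V_{\kappa(v)}\in F(v)$, and pass to $(s^\frown(v,A\cap V_{\kappa(v)}),A)$. In $V[G]$ define
$$f_\tau(i)=\kappa(v)\quad\text{for the }v\in\mathcal W_G\cap A_\tau\text{ with least }\kappa(v)>i.$$

The next lemma is how information found for $u(\tau)$-almost all $v$ gets into $V[G]$. Statements proved in $M$ about $u\restriction\tau$ and a set $A'\in F(j(u))$ give, by elementarity, sets $A^v$ for many $v$, and each $v\in\mathcal W_G$ that looks like $u\restriction\tau$ should use its own $A^v$.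

**Lemma 10.1 (Transfer).** Let $Q\subseteq A_\tau$, $Q\in u(\tau)$, $A^v\in F(u)$ for $v\in Q$. Put
$$B^*=\{v\in MS\cap V_\kappa:\forall v'\in Q\cap V_{\kappa(v)}\ v\in A^{v'}\}\setminus(A_\tau\setminus Q).$$
Then $B^*\in F(u)$. If $A\in F(u)$, $A\subseteq B^*$, $(s,A)\in G$, $v\in\mathcal W_G\cap A_\tau$, $\kappa(v)>\kappa(s)$, then $v\in Q$; and for any $(t,B)\in G$ with $(t,B)\le(s,A)$ in which $v$ occurs, writing $t=q^\frown t_1$ with $q\in R_v$, we have $(q,A^v)\in G$.

*Proof.* The first set in the definition of $B^*$ is in $F(u)$ by (M2). The set $A_\tau\setminus Q$ is in no $u(\sigma)$: for $\sigma\ne\tau$ by (5.1), for $\sigma=\tau$ because $Q\in u(\tau)$. So $B^*\in F(u)$. By (6.4) $v\in A$, and $A\cap A_\tau\subseteq B^*\cap A_\tau\subseteq Q$.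

For the last claim we show that the conditions below $(q,A^v)$ are dense below $(t,B)$. Let $(t',B')\le(t,B)$ and write $t'=q'{}^\frown t_1'$ with $q'\in R_v$; then $q'\le q$. Each block $(v_k,d_k)$ of $t'_1$ lies above $v$, hence above the top of $s$. So $v_k\in A$ and $d_k\subseteq A$ by (6.1) for $(t',B')\le(s,A)$, and $v\in V_{\kappa(v_k)}$. As $A\subseteq B^*$ and $v\in Q$, we get $v_k\in A^v$. The set $d_k^-=\{x\in d_k:v\in V_{\kappa(x)}\}$ is in $F(v_k)$ by (M1) and is a subset of $A^v$, again because $d_k\subseteq B^*$. Likewise $B'^-=\{x\in B':v\in V_{\kappa(x)}\}\in F(u)$ is a subset of $A^v$. Replacing the sets $d_k$ by $d_k^-$ and $B'$ by $B'^-$ gives an extension of $(t',B')$ that is $\le(q,A^v)$. $\square$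

**Lemma 10.2 (Bounding).** Let $\Vdash\dot g:\kappa\to\kappa$. There is $\tau_g<\theta$ such that for all $\tau\in[\tau_g,\theta)$, $\tau>0$, there is $B^*\in F(u)$ such that each $(s,A)$ with $A\subseteq B^*$ forces: $\dot g[\kappa(v)]\subseteq\kappa(v)$ for all $v\in\mathcal W_{\dot G}\cap A_\tau$ with $\kappa(v)>\kappa(s)$. In particular it forces $\dot g(i)<f_\tau(i)$ for all $i\ge\kappa(s)$.

*Proof.* **Step 1: set-up in $M$.** Let $D_i$ be the set of conditions that decide $\dot g(i)$, and $\tau_g=\sup_{i<\kappa}\tau_{D_i}$, which is below $\theta$ by regularity. Fix $\tau\in[\tau_g,\theta)$, $\tau>0$, and $P=R_{u\restriction\tau}$. It is the same in $V$ and $M$, since $MS\cap V_\kappa$, the filters $F(v)$ and $F(u\restriction\tau)$ are. In $M$, $u\restriction\tau$ is a measure sequence in $V_{j(\kappa)}$, and the elements of $P$ are exactly the lower parts with top $u\restriction\tau$ of conditions in $R_{j(u)}=j(R_u)$. By closure $j''F(u)\in M$, with $M$-cardinality at most $2^\kappa<j(\kappa)$. In $M$ the filter $F(j(u))$ is $j(\kappa)$-complete,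 so
$$A^\#=\bigcap\{j(A):A\in F(u)\}\in F(j(u)).$$

**Step 2: claim.** In $M$, $(q,A^\#)\Vdash_{R_{j(u)}}j(\dot g)(i)<\kappa$ for all $q\in P$, $i<\kappa$. Let $(q_1{}^\frown t_1,B)\le(q,A^\#)$ with $q_1\in P$, $q_1\le q$. By Lemma 9.1 there are $q'\le q_1$ in $P$ and $(t,A)\in D_i$ with $q'\le(t,A)$ in $P$. Say $(t,A)\Vdash\dot g(i)=\gamma$, $\gamma<\kappa$. Applying $j$, which fixes $t,i,\gamma$, we get in $M$ that $(t,j(A))\Vdash j(\dot g)(i)=\gamma<\kappa$.

It remains to see that $(q'{}^\frown t_1,B)$ extends $(t,j(A))$. We have $A=j(A)\cap V_\kappa$; $u\restriction\tau\in j(A)$ because $A\in u(\tau)$; and $A^\#\subseteq j(A)$. By (6.1), $q'\le(t,A)$ in $P$ means that $q'$ consists of a lower part $\le t$, then blocks with sequences in $A$ and sets $\subseteq A$, then the block of $u\restriction\tau$ with a set $\subseteq A$. All these sequences lie in $j(A)$ and all these sets are subsets of $j(A)$. The blocks of $t_1$ have sequences in $A^\#$ and sets $\subseteq A^\#$, and $B\subseteq A^\#$. So $(q'{}^\frown t_1,B)\le(t,j(A))$. It also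 extends $(q_1{}^\frown t_1,B)$, which proves the claim.

**Step 3: back to $V[G]$.** By the claim, with $A^\#$ as a witness in $M$, we have $u\restriction\tau\in j(Q)$ for
$$Q=\{v\in A_\tau:\exists A\in F(u)\ \forall q\in R_v\ \forall i<\kappa(v)\ \ (q,A)\Vdash\dot g(i)<\kappa(v)\},$$
i.e. $Q\in u(\tau)$. Choose witnesses $A^v$ and let $B^*$ be as in Lemma 10.1. If $A\subseteq B^*$, $(s,A)\in G$, $v\in\mathcal W_G\cap A_\tau$ and $\kappa(v)>\kappa(s)$, then $v\in Q$ and $(q,A^v)\in G$ for some $q\in R_v$, so $g[\kappa(v)]\subseteq\kappa(v)$. For the last sentence, $f_\tau(i)=\kappa(v)$ for some $v\in\mathcal W_G\cap A_\tau$ with $\kappa(v)>i\ge\kappa(s)$. $\square$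

**Corollary 10.3.** In $V[G]$: $\kappa$ is strongly inaccessible; cardinals $\ge\kappa^+$ are preserved; $2^\kappa=(2^\kappa)^V$; $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.

*Proof.* **Regularity.** Given $g:\lambda\to\kappa$, $\lambda<\kappa$, extend it by $0$ to $\kappa$. Apply Lemma 10.2 with some $\tau$; the conditions $(s,A)$ with $A\subseteq B^*$ are dense. As $\mathcal W_G\cap A_\tau$ is unbounded, there is $v\in\mathcal W_G$ with $\kappa(v)>\lambda$ and $g[\kappa(v)]\subseteq\kappa(v)$. So $g$ is bounded.

**Strong limit.** Suppose $p=(s,A_0)$ forces $\langle\dot y_\zeta:\zeta<\kappa\rangle$ to be distinct subsets of $\lambda<\kappa$; we may take the $\dot y_\zeta$ to be names for subsets of $\kappa$. By (7.1) choose $v\in A_0$ with $s\in V_{\kappa(v)}$, $\kappa(v)>\lambda$, $A_0\cap V_{\kappa(v)}\in F(v)$, and put $q_0=s^\frown(v,A_0\cap V_{\kappa(v)})\in R_v$. Let $\mu=(2^{2^{\kappa(v)}})^+<\kappa$ and let $A\subseteq A_0$ be as in Lemma 8.1 for $\langle\dot y_\zeta:\zeta<\mu\rangle$. The names $\dot y_\zeta^{v,A}$ are subsets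 of a set of size at most $2^{\kappa(v)}$, so there are at most $2^{2^{\kappa(v)}}$ of them, and two coincide, for $\zeta\ne\zeta'$. By (6.1) $(q_0,A)\le p$, and by Lemma 8.1 it forces $\dot y_\zeta=\dot y_\zeta\cap\kappa(v)=\dot y_{\zeta'}\cap\kappa(v)=\dot y_{\zeta'}$, a contradiction.

**Cardinals and $2^\kappa$.** By (6.2) $R_u$ is $\kappa^+$-c.c., so cardinals $\ge\kappa^+$ are preserved. As $|R_u|\le2^\kappa$, there are at most $2^\kappa$ nice names for subsets of $\kappa$.

**$\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.** By Lemma 10.2 every $g$ is eventually dominated by all $f_\tau$ with $\tau_g\le\tau<\theta$, $\tau>0$. So $\{f_\tau:0<\tau<\theta\}$ is dominating and $\mathfrak d(\kappa)\le\theta$. Fewer than $\theta$ functions $g_\xi$, given by names $\dot g_\xi$ with the sequence of names in $V$, are all eventually dominated by $f_\tau$ for $\tau=\max(1,\sup_\xi\tau_{g_\xi})<\theta$. So $\mathfrak b(\kappa)\ge\theta$. $\square$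

## 11. For $\theta\ge\kappa^{++}$, small sets in $V[G]$ have size at most $\kappa$

**Theorem 11.1.** If $(H_\theta)$ and $\theta\ge\kappa^{++}$, then in $V[G]$ every small set, hence every strong measure zero set, has size $\le\kappa$.

*Proof.* Subsets of small sets are small and $(\kappa^+)^{V[G]}=(\kappa^+)^V$. So suppose towards a contradiction that $p=(s_0,A_0)$ forces that $\langle\dot x_\alpha:\alpha<\kappa^+\rangle$ are distinct elements of $2^\kappa$ and that $\{\dot x_\alpha:\alpha<\kappa^+\}$ is small. We may assume that every condition forces $\dot x_\alpha\in2^\kappa$.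

**Step 1: choose $\tau$.** We want all the inequalities $\dot x_\alpha\ne\dot x_\beta$ to reflect to $R_{u\restriction\tau}$. For $\alpha<\beta<\kappa^+$ let $E_{\alpha\beta}$ be the open dense set of all $q\in R_u$ with $q\perp p$, or with $q\le p$ and $q\Vdash\dot x_\alpha(\xi)\ne\dot x_\beta(\xi)$ for some $\xi<\kappa$. As $\theta$ is regular and $\theta>\kappa^+$, fix $0<\tau<\theta$ with $\tau\ge\tau_{E_{\alpha\beta}}$ for all $\alpha<\beta<\kappa^+$. Let $P=R_{u\restriction\tau}$; by (6.3) $p\in P$. Let $\dot f$ name $f_\tau$. Its values are inaccessible cardinals of $V$, hence infinite ordinals.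

**Step 2: a covering that captures each point unboundedly often.** In $V[G]$ with $p\in G$, fix a bijection $e:\kappa\times\kappa\to\kappa$. For each $\zeta<\kappa$ apply smallness to the function $k\mapsto f_\tau(e(\zeta,k))$ and combine the results. This gives $S_i\subseteq2^{f_\tau(i)}$, $|S_i|\le|f_\tau(i)|$ ($i<\kappa$), such that for every $\alpha$ and $\zeta$ there is $i\in e[\{\zeta\}\times\kappa]$ with $x_\alpha\in\bigcup_{\eta\in S_i}[\eta]$. So for each $\alpha$ there are $\kappa$ many such $i$. We may take $S_i\ne\emptyset$ and enumerate it with repetitions as $\{\eta_{i,k}:k<f_\tau(i)\}$; put $\eta_{i,k}=\eta_{i,0}$ for $f_\tau(i)\le k<\kappa$. So there are names $\dot\eta_{i,k}$ ($i,k<\kappa$) with $\Vdash\dot\eta_{i,k}\in2^{\dot f(i)}$ and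
$$p\Vdash\forall\alpha<\kappa^+:\ \{i<\kappa:\exists k<\dot f(i)\ \ \dot\eta_{i,k}\subseteq\dot x_\alpha\}\text{ is unbounded in }\kappa.\tag{11.1}$$

**Step 3: restrict to level $\kappa$ in $M$.** We turn everything visible at level $\kappa$ into $P$-names. Write $j(\dot\eta_{i,k})$, $j(\dot x_\alpha)$ for the images of the individual names ($i,k<\kappa$, $\alpha<\kappa^+$). For $i,k<\kappa$, $j(\dot\eta_{i,k})$ is the $(i,k)$-th entry of $j(\langle\dot\eta_{i,k}\rangle_{i,k<\kappa})$. Let $\dot N_{i,k}$ be an $R_{j(u)}$-name for $\{\xi<\kappa:\xi\in\mathrm{dom}(j(\dot\eta_{i,k})),\ j(\dot\eta_{i,k})(\xi)=1\}$ and $\dot x'_\alpha$ one for $\{\xi<\kappa:j(\dot x_\alpha)(\xi)=1\}$. By closure of $M$ under $\kappa^+$-sequences, these sequences of names are in $M$. Apply Lemma 8.1 in $M$, with $j(u)$ in the role of $u$ and $v=u\restriction\tau\in MS^M\cap V^M_{j(\kappa)}$, to these $\kappa^+<j(\kappa)$ names. We get $A'\in F(j(u))$, and we may take $A'\subseteq j(A_0)$, that is good for all of them. Let $\dot Z_{i,k},\dot Y_\alpha\in M$ be the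 $P$-names that correspond to $\dot N_{i,k},\dot x'_\alpha$. If $G'$ is $R_{j(u)}$-generic over $V$ (hence over $M$), $q\in P$ and $(q,A')\in G'$, then
$$g=\{q'\in P:(q',A')\in G'\}\ni q\ \text{ is }P\text{-generic over }M,\qquad \dot N_{i,k}^{G'}=\dot Z_{i,k}^g,\quad \dot x_\alpha'^{G'}=\dot Y_\alpha^g.\tag{11.2}$$
Below, $\Vdash_P$ is computed in $M$.

**Step 4: $p\Vdash_P\dot Y_\alpha\ne\dot Y_\beta$ for $\alpha<\beta$.** Here reflection is used. Let $q\le p$ in $P$. By Lemma 9.1 and the choice of $\tau$ there are $q'\le q$ and $(t,A)\in E_{\alpha\beta}$ with $q'\le(t,A)$ in $P$. So $(t,A)$ and $p$ are compatible in $P$, hence in $R_u$ by (6.3). Therefore, by the definition of $E_{\alpha\beta}$, $(t,A)\Vdash\dot x_\alpha(\xi)\ne\dot x_\beta(\xi)$ for some $\xi<\kappa$, and in $M$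
$$(t,j(A))\Vdash j(\dot x_\alpha)(\xi)\ne j(\dot x_\beta)(\xi).$$
Suppose some $q''\le q'$ forced over $P$ that $\xi\in\dot Y_\alpha\Leftrightarrow\xi\in\dot Y_\beta$. Take $G'\ni(q'',A'\cap j(A))$. This condition is $\le(q'',A')$, so by (11.2) $j(\dot x_\alpha)(\xi)=j(\dot x_\beta)(\xi)$ holds in $M[G']$. It is also $\le(t,j(A))$, because $q''\le(t,A)$ in $P$, $A\subseteq j(A)$ and $u\restriction\tau\in j(A)$ (as in Step 2 of Lemma 10.2). This is a contradiction. So $q'\Vdash_P\dot Y_\alpha\ne\dot Y_\beta$. Such $q'$ are dense below $p$.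

**Step 5: choose $\alpha$ by counting.** This is the count of Section 4, now for $P$-names. Fix $i,k<\kappa$. If $q_\alpha,q_\beta\le p$ in $P$ force $\dot Y_\alpha=\dot Z_{i,k}$ and $\dot Y_\beta=\dot Z_{i,k}$ respectively, with $\alpha\ne\beta$, then $q_\alpha\perp q_\beta$ by Step 4. Conditions of $P$ with equal lower part are compatible and there are only $\kappa$ lower parts. So at most $\kappa$ many $\alpha$ admit such a $q_\alpha$. Summing over the $\kappa$ pairs $(i,k)$, there is $\alpha<\kappa^+$ such that no $q\le p$ in $P$ forces $\dot Y_\alpha=\dot Z_{i,k}$ for any $i,k<\kappa$. Fix it. Then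
$$p\Vdash_P\dot Y_\alpha\ne\dot Z_{i,k}\quad\text{for all }i,k<\kappa.\tag{11.3}$$

**Step 6: the statement in $M$.** For all $q\in P$ with $q\le p$ in $P$, in $M$:
$$(q,A')\Vdash_{R_{j(u)}}\forall i,k<\kappa\ \big(j(\dot f)(i)=\kappa\ \to\ j(\dot\eta_{i,k})\not\subseteq j(\dot x_\alpha)\big).\tag{11.4}$$
Let $G'\ni(q,A')$ and let $g$ be as in (11.2), so $q\in g$ and $p\in g$. Suppose that in $M[G']$, $j(\dot f)(i)=\kappa$ and $j(\dot\eta_{i,k})\subseteq j(\dot x_\alpha)$. Then $j(\dot\eta_{i,k})$ has domain $\kappa$ and is the restriction of $j(\dot x_\alpha)$ to $\kappa$. So $\dot Z_{i,k}^g=\dot N_{i,k}^{G'}=\dot x_\alpha'^{G'}=\dot Y_\alpha^g$, contradicting (11.3).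

**Step 7: pull back to $V$.** Let $Q$ be the set of $v\in A_\tau$ with $s_0\in V_{\kappa(v)}$ and $A_0\cap V_{\kappa(v)}\in F(v)$ for which there is $A^v\in F(u)$ such that every $q\in R_v$ with $q\le(s_0,A_0\cap V_{\kappa(v)})$ satisfies
$$(q,A^v)\Vdash\forall i,k<\kappa(v)\ \big(\dot f(i)=\kappa(v)\ \to\ \dot\eta_{i,k}\not\subseteq\dot x_\alpha\big).$$
We check $u\restriction\tau\in j(Q)$. First, $u\restriction\tau\in j(A_\tau)$, $j(s_0)=s_0\in V_\kappa$, and $j(A_0)\cap V_\kappa=A_0\in F(u\restriction\tau)$. The conditions $q\in R_{u\restriction\tau}=P$ below $(s_0,j(A_0)\cap V_\kappa)=(s_0,A_0)$ are exactly those $\le p$ in $P$, and for them (11.4) is the required statement, with witness $A'$. So $Q\in u(\tau)$. Choose witnesses $A^v$, let $B^*\in F(u)$ be as in Lemma 10.1, and let $p^*=(s_0,A_0\cap B^*)\le p$.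

**Step 8: the contradiction in $V[G]$.** Let $G\ni p^*$ be generic and $\kappa(s_0)\le i<\kappa$. Let $v\in\mathcal W_G\cap A_\tau$ have least $\kappa(v)>i$, so $f_\tau(i)=\kappa(v)$. By Lemma 10.1 with $(s,A)=p^*$, $v\in Q$. Take $(t,B)\in G$ below $p^*$ in which $v$ occurs, $t=q^\frown t_1$ with $q\in R_v$. By (6.1), $q$ consists of a lower part $\le s_0$, then blocks with sequences in $A_0\cap V_{\kappa(v)}$ and sets $\subseteq A_0\cap V_{\kappa(v)}$, then the block of $v$ with a set $\subseteq A_0\cap V_{\kappa(v)}$. So $q\le(s_0,A_0\cap V_{\kappa(v)})$ in $R_v$, and $(q,A^v)\in G$ by Lemma 10.1. As $i<\kappa(v)$ and $f_\tau(i)=\kappa(v)$, we get $\eta_{i,k}\not\subseteq x_\alpha$ for all $k<\kappa(v)=f_\tau(i)$. This holds for every $i\ge\kappa(s_0)$, so $\{i:\exists k<f_\tau(i)\ \eta_{i,k}\subseteq x_\alpha\}\subseteq\kappa(s_0)$ is bounded, contradicting (11.1). $\square$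

**Proof of Theorem A.** $R_u$ is $\kappa^+$-c.c. by (6.2), it forces $\kappa$ to be strongly inaccessible by Corollary 10.3, and it forces $BC(\kappa)$ by Theorem 11.1. $\square$

## 12. The threshold $\theta=\kappa^{++}$, and a model from a supercompact cardinal

**Proof of Theorem B.** Inaccessibility, the value of $2^\kappa$, and $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$ are Corollary 10.3. If $\theta\ge\kappa^{++}$, Theorem 11.1 gives that small sets have size at most $\kappa$, and $BC(\kappa)$. If $\theta<\kappa^{++}$, then $\theta=\kappa^+$, so in $V[G]$ we have $\mathfrak b(\kappa)=\kappa^+$ with $\kappa$ strongly inaccessible, and $BC(\kappa)$ fails by Theorem C. $\square$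

So the appeal to $\theta>\kappa^+$ in Step 1 of Section 11 cannot be avoided for this forcing.

**Proof of the Corollary.** We need a model of $(H_\theta)$ with $\theta\ge\kappa^{++}$, so a sufficiently supercompact $\kappa$ with $2^\kappa\ge\kappa^{++}$. By Laver (Israel J. Math. 29 (1978)) we may assume that $\kappa$ is supercompact and remains supercompact after any $\kappa$-directed closed forcing. Choose $\lambda=\lambda^\kappa\ge\kappa^{++}$ and force with $\mathrm{Add}(\kappa,\lambda)$, the partial functions of size $<\kappa$. This forcing is $\kappa$-directed closed, $\kappa^+$-c.c. and of size $\lambda$, so in the extension $\kappa$ is supercompact and $2^\kappa=\lambda\ge\kappa^{++}$. There, $2^\kappa$-supercompactness of $\kappa$ gives $j:V\to M$ with critical point $\kappa$ and $M^{2^\kappa}\subseteq M$. So $(H_\theta)$ holds for every regular $\theta\in[\kappa^+,\lambda]$, in particular for $\theta=\kappa^{++}$, and Theorem A applies. $\square$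

The same construction shows how much freedom there is. By Theorem B, $BC(\kappa)$ is compatible with $2^\kappa=\lambda$ for arbitrarily large $\lambda$, and with $\mathfrak b(\kappa)=\mathfrak d(\kappa)$ equal to any prescribed regular $\theta\in[\kappa^{++},\lambda]$. By Theorem C, the requirement $\mathfrak b(\kappa)\ge\kappa^{++}$ (hence $2^\kappa\ge\kappa^{++}$) cannot be dropped at any strongly inaccessible $\kappa$. The exact consistency strength of $BC(\kappa)$ is not determined here: the bounds proved or cited are at least an inaccessible cardinal and at most a supercompact cardinal.
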